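
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Every matroid is a minor of an identically self-dual matroid}


\begin{abstract}
A matroid is identically self-dual (ISD) if it is equal, and not merely isomorphic, to its dual. We prove the conjecture that every matroid is a minor of an ISD matroid: for a matroid on $n$ elements we describe explicitly the bases of an ISD matroid on $2n$ elements that has it as a minor. The size $2n$ is best possible for every $n$ and every rank. We also characterize the restrictions and the contractions of ISD matroids, and we show that the construction preserves representability, up to a finite extension when the field is finite.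
\end{abstract}

\section{Introduction}

A matroid $N$ is \emph{identically self-dual} (ISD) if $N=N^*$, that is, if the complement of every basis of $N$ is again a basis of $N$. All matroids here are finite, and $|N|$ denotes the number of elements of $N$. Since $r(N)+r(N^*)=|N|$, an ISD matroid has an even number of elements and its rank is half that number. The uniform matroids $U_{p,2p}$ are ISD. So is the matroid represented by a matrix whose rows form a basis of a subspace $V$ with $V=V^\perp$, because $V^\perp$ represents the dual.

Equality with the dual is much stronger than isomorphism with it. For any $M$, the sum $M\oplus M^*$, with $M^*$ placed on a disjoint copy of the ground set, is isomorphic to its dual $M^*\oplus M$. It is equal to its dual only if $M=M^*$. A loop together with a coloop is the smallest example: complementing its unique basis moves the basis from the coloop to the loop. In fact an ISD matroid has no loops and no coloops, since a loop $e$ of $N$ is a coloop of $N^*=N$, and no element is both.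

How restrictive is the ISD property on minors? It is known that every sparse paving matroid is a minor of an ISD sparse paving matroid, and that every representable matroid is a minor of an ISD matroid. The source of the following conjecture is \cite{ISD}.

\begin{conjecture}
Every matroid is a minor of an ISD matroid.
\end{conjecture}

The two classes just named have special structure (coordinates in one case, near-uniformity in the other) that a general matroid lacks. Nevertheless the answer is positive, and the ISD matroid can be written down in terms of the rank function alone. In the following theorem $r(\cdot)$ denotes the rank function of $M$, and $r$ without an argument its rank.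

\begin{theorem}\label{thm:main}
Let $M$ be a matroid of rank $r$ on $E$, with $|E|=n$. Let $D$ and $F$ be disjoint sets, disjoint from $E$, with $|D|=r$ and $|F|=n-r$. Let $\mathcal B$ be the family of $n$-subsets $X$ of $E\cup D\cup F$ with
\begin{equation}\label{eq:bases}
|X\cap D|\le r(E\setminus X)\qquad\text{and}\qquad |D\setminus X|\le r(E\cap X).
\end{equation}
Then $\mathcal B$ is the set of bases of an ISD matroid $N$, and $N/F\backslash D=M$.
\end{theorem}

For one element the theorem says the following. If $M$ is a coloop $c$, then $D=\{d\}$, $F=\emptyset$, and $N$ is the parallel pair $\{c,d\}$; deleting $d$ leaves the coloop. If $M$ is a loop, then $D=\emptyset$, $F=\{f\}$, and $N$ is again a parallel pair; contracting $f$ leaves the loop. If $M$ is uniform, both inequalities in \eqref{eq:bases} hold for all $n$-sets $X$: indeed $|X\cap D|\le r$ and $|X\cap D|\le n-|X\cap E|=|E\setminus X|$, and the second inequality is the first one for the complement of $X$. Thus $N=U_{n,2n}$ in that case.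

Both minor operations are needed in general. A restriction of an ISD matroid has no loops and a contraction of one has no coloops, so a matroid with both can only be reached by deleting and contracting.

\medskip
\noindent\textbf{Plan.} The symmetry of \eqref{eq:bases} under $X\mapsto (E\cup D\cup F)\setminus X$ makes self-duality immediate; the work is to see that $\mathcal B$ satisfies basis exchange, and where it comes from. In Section~\ref{sec:necessary} we ask what a contraction $K=N/F$ of an ISD matroid must satisfy. We find a condition on $K$ (every cocircuit is a union of circuits) and a natural candidate for the bases of $N$, and we see both at work on a three-element example. In Section~\ref{sec:contract} we show that the condition is sufficient and that the candidate works; this classifies contractions, and dually restrictions, of ISD matroids. An arbitrary $M$ need not satisfy the condition, but Section~\ref{sec:free} shows that it does after enough free elements are added, and Theorem~\ref{thm:main} follows. Section~\ref{sec:size} bounds the smallest size of an ISD matroid with $M$ as a minor; in particular $2n$ cannot be improved for any $n$ and any rank. Section~\ref{sec:rep} treats representability.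

\section{Notation and standard facts}\label{sec:facts}

We write $X+b=X\cup\{b\}$ and $X-a=X\setminus\{a\}$. The closure operator of $K$ is $\operatorname{cl}_K$; a set \emph{spans} $K$ if its closure is the ground set. For a matroid $M$ on $E$ we write $r$ and $r^*$ for the rank functions of $M$ and $M^*$, and $r$ also for $r(E)$. The following facts are standard; see \cite{Oxley}.

\begin{enumerate}
\item[(F1)] A nonempty family $\mathcal B$ of subsets of a finite set is the set of bases of a matroid if and only if for all $X,Y\in\mathcal B$ and $a\in X\setminus Y$ there is $b\in Y\setminus X$ with $X-a+b\in\mathcal B$.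
\item[(F2)] A set $X\subseteq E$ is independent in $M^*$ if and only if $E\setminus X$ spans $M$. Moreover $r^*(X)=|X|-r+r(E\setminus X)$.
\item[(F3)] The circuits of $M^*$ are the cocircuits of $M$; they are the complements of the hyperplanes of $M$. A set that does not span $M$ lies in a hyperplane.
\item[(F4)] Every flat is an intersection of hyperplanes (the ground set being the empty intersection), and intersections of flats are flats. By (F3), a set is a flat of $M$ if and only if its complement is a (possibly empty) union of cocircuits of $M$.
\item[(F5)] An element $g\in Z$ lies in a circuit contained in $Z$ if and only if $g\in\operatorname{cl}_M(Z-g)$. Call $Z$ \emph{cyclic} in $M$ if it is a union of circuits of $M$, that is, if $g\in\operatorname{cl}_M(Z-g)$ for every $g\in Z$ ($M|Z$ has no coloops).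
\item[(F6)] For $X$ disjoint from $C$ we have $r_{N/C}(X)=r_N(X\cup C)-r_N(C)$; hence $X$ spans $N/C$ if and only if $X\cup C$ spans $N$, and $\operatorname{cl}_{N/C}(X)=\operatorname{cl}_N(X\cup C)\setminus C$. A set that is independent in a minor of $N$ is independent in $N$. For disjoint $C$ and $D$, $(N/C\backslash D)^*=N^*/D\backslash C$. If some basis of $N$ contains $F$, the bases of $N/F$ are the sets $S$ disjoint from $F$ such that $S\cup F$ is a basis of $N$.
\item[(F7)] If $M$ is connected and $\emptyset\ne A\subsetneq E$, then $r(A)+r(E\setminus A)\ge r+1$. A connected matroid with at least two elements has no loops and no coloops, so $1\le r\le |E|-1$. Every matroid is the direct sum of its connected components.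
\end{enumerate}

Finally, $K$ is a \emph{quotient} of $L$ (on the same ground set) if every flat of $K$ is a flat of $L$.

\section{What a contraction of an ISD matroid must satisfy}\label{sec:necessary}

Suppose that $N$ is ISD and that we only contract: $K=N/F$. Three constraints follow at once.

\begin{lemma}\label{lem:necessary}
Let $N$ be an ISD matroid on $G\cup F$ (disjoint union), and let $K=N/F$.
\begin{enumerate}
\item[(i)] Every cocircuit of $K$ is cyclic in $K$.
\item[(ii)] For every basis $X$ of $N$, both $X\cap G$ and $G\setminus X$ span $K$.
\item[(iii)] $|N|\ge 2r(K^*)=2\bigl(|G|-r(K)\bigr)$.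
\end{enumerate}
\end{lemma}

\begin{proof}
By (F6), $K^*=N^*\backslash F=N\backslash F$. Hence $r(K^*)\le r(N)=\tfrac12|N|$, which is (iii). Also, a cocircuit $C$ of $K$ is a circuit of $K^*=N\backslash F$, so $C$ is a circuit of $N$ disjoint from $F$. For $g\in C$ we have $g\in\operatorname{cl}_N(C-g)\subseteq\operatorname{cl}_N((C-g)\cup F)$, so $g\in\operatorname{cl}_{K}(C-g)$ by (F6). This is (i). For (ii), $X\cup F$ spans $N$, so $X\cap G$ spans $N/F$; the complement of $X$ is also a basis of $N$, and its intersection with $G$ is $G\setminus X$.
\end{proof}

Part (ii) suggests reversing the process. Given $K$ on $G$, declare \emph{every} set allowed by (ii), of the right size, to be a basis: this is the freest candidate. If $|N|=2r(K^*)$, the least size allowed by (iii), then the bases of $N$ have $|G|-r(K)$ elements and $|F|=2r(K^*)-|G|=|G|-2r(K)$.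

\subsection*{A three-element example}

Let $M$ have rank $2$ on $\{a,b,c\}$, where $a,b$ are parallel and $c$ is a coloop. Its cocircuits are $\{a,b\}$ and $\{c\}$. The first is a circuit, but $\{c\}$ is not cyclic, so by Lemma~\ref{lem:necessary}(i) $M$ is not a contraction of an ISD matroid.

To make $\{c\}$ larger, add elements to $M$ as freely as possible without raising the rank. One new element $d$ does not help: the complement of the hyperplane $\{a,b\}$ becomes $\{c,d\}$, which is still independent. With two new elements $d,e$ we get the rank-$2$ matroid $K$ on $G=\{a,b,c,d,e\}$ whose rank-one flats are $\{a,b\},\{c\},\{d\},\{e\}$. Its cocircuits are their complements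
\[
\{c,d,e\},\qquad \{a,b,d,e\},\qquad \{a,b,c,e\},\qquad \{a,b,c,d\}.
\]
The first is a circuit. Each of the others is the union of the circuit $\{a,b\}$ and a three-element circuit consisting of $a$ and its two elements other than $a,b$. So all cocircuits of $K$ are cyclic.

Now $|G|-r(K)=3$ and $|F|=|G|-2r(K)=1$, say $F=\{f\}$. The candidate bases are the $3$-subsets $X$ of $\{a,b,c,d,e,f\}$ for which $X\cap G$ and $G\setminus X$ both span $K$. These two sets have $2$ and $3$ elements in some order, and a subset of $G$ with at least two elements spans $K$ unless it is $\{a,b\}$. So exactly two $3$-sets are excluded: $\{a,b,f\}$, where $X\cap G=\{a,b\}$, and $\{c,d,e\}$, where $G\setminus X=\{a,b\}$. The candidate $N$ is the matroid of six points in the plane, three on each of two lines and otherwise in general position. The two excluded sets are complementary, so $N$ is ISD. Contracting $f$, that is, projecting from $f$, makes $a$ and $b$ parallel and gives $K$; deleting $d,e$ gives $M$.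

The general proof has the same two steps, in the opposite order: Proposition~\ref{prop:key} shows that the candidate is a matroid when all cocircuits of $K$ are cyclic, and Lemma~\ref{lem:free} shows that $r(M)$ free elements suffice to achieve this.

\section{Contractions and restrictions of ISD matroids}\label{sec:contract}

\begin{proposition}\label{prop:key}
Let $K$ be a matroid of rank $k$ on $G$ in which every cocircuit is cyclic. Then $|G|\ge 2k$. Let $F$ be a set disjoint from $G$ with $|F|=|G|-2k$, and let $\mathcal B_K$ be the family of subsets $X$ of $G\cup F$ with
\[
|X|=|G|-k,\qquad X\cap G \text{ spans } K,\qquad G\setminus X\text{ spans }K .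
\]
Then $\mathcal B_K$ is the set of bases of an ISD matroid $N$ on $2(|G|-k)$ elements, and $N/F=K$.
\end{proposition}

\begin{proof}
\emph{Step 1: the complement of a basis of $K$ spans $K$.} Let $B$ be a basis of $K$ and suppose that $G\setminus B$ does not span. Then it lies in a hyperplane $H$, and the cocircuit $G\setminus H$ is a nonempty subset of the independent set $B$. So it contains no circuit, which contradicts the hypothesis. Consequently $|G|-k\ge k$.

\emph{Step 2: members containing $F$.} If $X=S\cup F$ with $S\subseteq G$ and $|X|=|G|-k$, then $|S|=k$. So if $X\in\mathcal B_K$, then $S$ is a spanning $k$-set, that is, a basis of $K$. Conversely, if $S$ is a basis of $K$, then $G\setminus S$ spans by Step 1, and $S\cup F\in\mathcal B_K$. In particular $\mathcal B_K\neq\emptyset$, and once $\mathcal B_K$ is known to be the set of bases of a matroid $N$, (F6) gives $N/F=K$.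

\emph{Step 3: self-duality.} The complement $X'$ of $X\in\mathcal B_K$ has $|G|+|F|-(|G|-k)=|G|-k$ elements, and $X'\cap G=G\setminus X$, $G\setminus X'=X\cap G$. So $X'\in\mathcal B_K$. Once $\mathcal B_K$ is known to be the set of bases of a matroid, this matroid is ISD.

\emph{Step 4: basis exchange.} For $X\subseteq G\cup F$ write $X_G=X\cap G$. By (F2), $G\setminus X$ spans $K$ if and only if $X_G$ is independent in $K^*$. So $X\in\mathcal B_K$ if and only if $|X|=|G|-k$ and $X_G$ is at once spanning in $K$ and independent in $K^*$. Adding an element can only endanger the second property, removing one only the first. The difficulty is to restore the first after a removal without destroying the second; this is Case 3, and it is the only place in this step where the hypothesis is used.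

Let $X,Y\in\mathcal B_K$ and $a\in X\setminus Y$. We look for $b\in Y\setminus X$ with $X-a+b\in\mathcal B_K$.

\emph{Case 1: $a\in F$.} If there is $b\in (Y\setminus X)\cap F$, use it: the intersection with $G$ does not change. Otherwise $Y\cap F\subseteq (X\cap F)-a$, so $|Y_G|>|X_G|$. Both sets are independent in $K^*$, so there is $b\in Y_G\setminus X_G$ with $X_G+b$ independent in $K^*$. The set $X_G+b$ still spans $K$.

\emph{Case 2: $a\in G$ and $X_G-a$ spans $K$.} Note that $X_G-a$ is independent in $K^*$. If there is $b\in(Y\setminus X)\cap F$, use it: the new intersection with $G$ is $X_G-a$. Otherwise $Y\cap F\subseteq X\cap F$, so $|Y_G|\ge|X_G|>|X_G-a|$, and there is $b\in Y_G\setminus(X_G-a)$ with $X_G-a+b$ independent in $K^*$. This set spans $K$ because $X_G-a$ does, and $b\ne a$ because $a\notin Y$; so $b\in Y\setminus X$.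

\emph{Case 3: $a\in G$ and $X_G-a$ does not span $K$.} Since $X_G$ spans, $H=\operatorname{cl}_K(X_G-a)$ is a hyperplane of $K$. Since $Y_G$ spans, there is $b\in Y_G\setminus H$. Then $b\notin X_G-a$, and $b\ne a$ because $a\notin Y$; so $b\in Y\setminus X$. The set $X_G-a+b$ spans $K$, because $X_G-a$ spans the hyperplane $H$ and $b\notin H$. It remains to see that $X_G-a+b$ is independent in $K^*$, that is, that its complement
\[
W=\bigl((G\setminus X_G)+a\bigr)-b
\]
spans $K$. Let $C=G\setminus H$ be the cocircuit complementary to $H$. From $X_G-a\subseteq H$ we get $C\subseteq (G\setminus X_G)+a=W+b$, and $b\in C$. By hypothesis $C$ is cyclic, so $b\in\operatorname{cl}_K(C-b)\subseteq\operatorname{cl}_K(W)$. Since $W+b$ contains $G\setminus X$, it spans $K$; hence so does $W$.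
\end{proof}

\begin{remark}
The hypothesis cannot be dropped. For a single coloop the set $F$ would have negative size. Even when the sizes fit, the candidate may forget $K$: let $K$ have rank $2$ on $\{a,b,c,d\}$ with $c,d$ parallel and no other dependent pair. The cocircuit $\{a,b\}$ (the complement of the hyperplane $\{c,d\}$) is independent. Here $F=\emptyset$ and $\mathcal B_K=\{ac,ad,bc,bd\}$ is the set of bases of the ISD matroid $U_{1,2}\oplus U_{1,2}$, but this matroid is not $K$, since $ab$ is a basis of $K$. By Lemma~\ref{lem:necessary}(i), when the hypothesis fails there is no ISD matroid $N$ of any size with $N/F=K$.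
\end{remark}

Lemma~\ref{lem:necessary} and Proposition~\ref{prop:key} together determine which matroids are reached by one minor operation.

\begin{theorem}\label{thm:class}
For a matroid $M$ the following are equivalent:
\begin{enumerate}
\item[(a)] $M$ is a contraction of an ISD matroid;
\item[(b)] every cocircuit of $M$ is a union of circuits of $M$;
\item[(c)] every flat of $M$ is a flat of $M^*$, that is, $M$ is a quotient of $M^*$.
\end{enumerate}
If they hold, the least size of such an ISD matroid is $2r(M^*)$. Dually, the following are equivalent:
\begin{enumerate}
\item[(a$^*$)] $M$ is a restriction of an ISD matroid;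
\item[(b$^*$)] every circuit of $M$ is a union of cocircuits of $M$;
\item[(c$^*$)] every flat of $M^*$ is a flat of $M$, that is, $M^*$ is a quotient of $M$.
\end{enumerate}
If they hold, the least size of such an ISD matroid is $2r(M)$.
\end{theorem}

\begin{proof}
(a)$\Rightarrow$(b) is Lemma~\ref{lem:necessary}(i), and (b)$\Rightarrow$(a) is Proposition~\ref{prop:key} with $K=M$. The matroid obtained there has $2r(M^*)$ elements, which is least possible by Lemma~\ref{lem:necessary}(iii).

(b)$\Leftrightarrow$(c): By (F4) applied to $M^*$, a hyperplane $H$ of $M$ is a flat of $M^*$ if and only if its complement is a union of cocircuits of $M^*$, that is, of circuits of $M$. As $H$ varies, the complements are the cocircuits of $M$. So (b) says that all hyperplanes of $M$ are flats of $M^*$; since flats are intersections of hyperplanes and intersections of flats are flats, this is equivalent to (c).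

If $N=N^*$, then $M=N\backslash F$ is equivalent to $M^*=N/F$. So the second part is the first part for $M^*$.
\end{proof}

\section{Free extensions and the proof of Theorem~\ref{thm:main}}\label{sec:free}

Let $M$ have rank $r$ on $E$. The \emph{free extension} $K$ of $M$ by a set $D$ of $s$ new elements is the truncation to rank $r$ of $M\oplus U_{s,s}$, where $U_{s,s}$ has ground set $D$. Its rank function is
\begin{equation}\label{eq:rank}
r_K(A\cup D')=\min\bigl(r,\ r(A)+|D'|\bigr)\qquad(A\subseteq E,\ D'\subseteq D),
\end{equation}
so $r(K)=r$ and $K\backslash D=M$.

We want all cocircuits of $K$ to be cyclic. A cocircuit is the complement of a hyperplane $H$. If $H$ contains $j$ of the free elements, only $s-j$ of them remain in the cocircuit. But then $H\cap E$ has rank only $r-1-j$, so the part of the cocircuit in $E$ has rank at least $j+1$. What is lost in $D$ is made up in $E$, and with enough free elements the cocircuit still spans $K$ after any one element is removed. The second case of the following lemma, where connectedness saves one free element, is used only in Section~\ref{sec:size}.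

\begin{lemma}\label{lem:free}
Let $M$ be a matroid of rank $r$ on $E$, $|E|=n$, and let $K$ be its free extension by $D$, $|D|=s$. Every cocircuit of $K$ is cyclic in $K$ in each of these cases:
\begin{enumerate}
\item[(i)] $s=r$;
\item[(ii)] $s=r-1$, $M$ is connected, and $n\ge 2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $H$ be a hyperplane of $K$, and put $Z=(E\cup D)\setminus H$, $A=H\cap E$ and $j=|H\cap D|$. By \eqref{eq:rank} and $r_K(H)=r-1$, we have $r(A)=r-1-j$. Let
\[
\rho=r(E\setminus A)\ \ge\ r-r(A)\ =\ j+1 .
\]
The set $Z$ is the union of $E\setminus A$ and $s-j$ elements of $D$. Removing an element $g$ from $Z$ lowers by at most one either the rank of the part in $E$ or the size of the part in $D$, and leaves the other unchanged. So \eqref{eq:rank} gives, for every $g\in Z$,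
\begin{equation}\label{eq:bound}
r_K(Z-g)\ \ge\ \min\bigl(r,\ \rho+s-j-1\bigr).
\end{equation}
If the right side equals $r$, then $Z-g$ spans $K$ for every $g\in Z$, and $Z$ is cyclic.

(i) Here $\rho+s-j-1\ge (j+1)+r-j-1=r$.

(ii) If $A\ne\emptyset$, then $\emptyset\neq A\neq E$ because $r(A)<r$, and (F7) gives $r(A)+\rho\ge r+1$, that is, $\rho\ge j+2$. Again $\rho+s-j-1\ge r$. If $A=\emptyset$, then $r(A)=0$, so $j=r-1=s$. Hence $D\subseteq H$ and $Z=E$. Then $K|Z=M$, which has no coloops by (F7), so $Z$ is cyclic.
\end{proof}

\begin{remark}
If $M$ has a coloop $c$, then fewer than $r$ free elements never suffice. Indeed, by \eqref{eq:rank}, $E-c$ has rank $r-1$ in $K$, and adding $c$ or any element of $D$ raises its rank to $r$. So $E-c$ is a hyperplane of $K$, and its complement $D+c$ is independent in $K$ when $s+1\le r$. So (i) is sharp, and (ii) needs some assumption such as connectedness.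
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K$ be the free extension of $M$ by $D$, where $|D|=r$, on the ground set $G=E\cup D$. By Lemma~\ref{lem:free}(i), Proposition~\ref{prop:key} applies to $K$. Here $k=r$ and $|G|=n+r$, so $|G|-2k=n-r=|F|$ and $|G|-k=n$. We obtain an ISD matroid $N$ with $N/F=K$, hence $N/F\backslash D=K\backslash D=M$. Its bases are the $n$-subsets $X$ of $E\cup D\cup F$ such that $X\cap G$ and $G\setminus X$ span $K$. By \eqref{eq:rank},
\begin{align*}
X\cap G\text{ spans }K &\iff r(E\cap X)+|D\cap X|\ge r\iff |D\setminus X|\le r(E\cap X),\\
G\setminus X\text{ spans }K &\iff r(E\setminus X)+|D\setminus X|\ge r\iff |X\cap D|\le r(E\setminus X).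
\end{align*}
These are the conditions \eqref{eq:bases}.
\end{proof}

\section{How small can the ISD matroid be?}\label{sec:size}

Let $\sigma(M)$ be the least size of an ISD matroid with $M$ as a minor. Theorem~\ref{thm:main} gives $\sigma(M)\le 2n$. If $M$ consists of $n$ loops, this is sharp for a simple reason. Let $M=N/C\backslash D$ with $N$ ISD. Then $E\subseteq\operatorname{cl}_N(C)$. On the other hand $E$ is independent in $M^*=N^*/D\backslash C=N/D\backslash C$, hence in $N$. So $n=r_N(E)\le r_N(C)\le|C|$, and $|N|\ge|E|+|C|\ge 2n$. The argument reads $M$ and $M^*$ off the same matroid $N$, with the roles of $C$ and $D$ exchanged. The lower bound below does this in general.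

Let $m(M)$ be the number of connected components of $M$ with at least two elements, and let
\[
\kappa(M)=\min\{\,r(E\setminus B): B\text{ a basis of }M\,\}.
\]

\begin{theorem}\label{thm:size}
For every matroid $M$ on $n$ elements,
\[
2n-2\kappa(M)\ \le\ \sigma(M)\ \le\ 2n-2m(M).
\]
Consequently:
\begin{enumerate}
\item[(1)] $\sigma(M)\le 2n$, with equality if and only if $M$ is a direct sum of loops and coloops. In particular, for all $0\le r\le n$, the maximum of $\sigma$ over $n$-element matroids of rank $r$ is exactly $2n$, and up to isomorphism it is attained only by $U_{r,r}\oplus U_{0,n-r}$.
\item[(2)] $\sigma(M)=2n-2m(M)$ whenever every component of $M$ with at least two elements has rank $1$ or corank $1$.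
\item[(3)] $\sigma(U_{r,n})=2\max(r,n-r)$, so the lower bound is also attained by all uniform matroids.
\end{enumerate}
\end{theorem}

\begin{proof}
\emph{Upper bound.} A direct sum of ISD matroids is ISD, and a direct sum of minors is a minor of the direct sum. So it is enough to treat each component of $M$, where we must find an ISD matroid of size $2$ if the component has one element, and of size $2n'-2$ if it has $n'\ge2$ elements; these sizes add up to $2n-2m(M)$. The first is Theorem~\ref{thm:main}. For the second, let $M$ itself be connected with $n\ge2$ elements, so that $r\ge 1$, and let $K$ be its free extension by a set $D$ of $r-1$ elements. By Lemma~\ref{lem:free}(ii), Proposition~\ref{prop:key} applies with $|G|=n+r-1$ and $k=r$. It gives an ISD matroid $N$ on $2(|G|-k)=2n-2$ elements with $N/F=K$, and $N/F\backslash D=K\backslash D=M$.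

\emph{Lower bound.} Let $N$ be ISD with $M=N/C\backslash D$, where $C$ and $D$ are disjoint, and let $B$ be a basis of $M$. We compare the sets $E\cup C$ and $B\cup D$. They cover the ground set of $N$ and meet in $B$. The rank of the first is controlled by $M$:
\[
r_N(E\cup C)=r+r_N(C)\le r+|C| .
\]
The rank of the second is controlled by $M^*$, because $N=N^*$ gives $M^*=N/D\backslash C$:
\[
r_N(B\cup D)= r^*(B)+r_N(D)\le r^*(B)+|D|=r(E\setminus B)+|D| ,
\]
where the last equality is (F2) with $|B|=r$. Finally, $B$ is independent in $M$, hence in $N$, so $r_N(B)=r$. Since $r(N)=\tfrac12|N|$, submodularity yields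
\[
r+|C|+r(E\setminus B)+|D|\ \ge\ \tfrac12|N|+r .
\]
With $|C|+|D|=|N|-n$ this becomes $|N|\ge 2n-2r(E\setminus B)$. Choose $B$ so that $r(E\setminus B)=\kappa(M)$.

\emph{Consequences.} (1) If some component of $M$ has at least two elements, then $\sigma(M)\le 2n-2$. Otherwise $M$ is a direct sum of loops and coloops. Then its only basis $B$ is the set of coloops, $E\setminus B$ consists of loops, $\kappa(M)=0=m(M)$, and $\sigma(M)=2n$. For given $n$ and $r$ the only such matroid, up to isomorphism, is $U_{r,r}\oplus U_{0,n-r}$.

(2) The bases of a direct sum are the unions of bases of the summands, so $\kappa$ is additive over direct sums; it is $0$ on a loop and on a coloop. A connected matroid on $a\ge2$ elements has no loops and no coloops, so it is $U_{1,a}$ if its rank is $1$ and $U_{a-1,a}$ if its corank is $1$. In both cases the complement of a basis is a nonempty set of rank $1$, so $\kappa=1$. Hence $\kappa(M)=m(M)$ and the two bounds agree.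

(3) The complement of a basis of $U_{r,n}$ has $n-r$ elements, so $\kappa(U_{r,n})=\min(r,n-r)$, and $\sigma(U_{r,n})\ge 2n-2\min(r,n-r)=2p$ with $p=\max(r,n-r)$. Conversely, contracting $p-r\ge 0$ elements of the ISD matroid $U_{p,2p}$ gives $U_{r,p+r}$, and deleting $p+r-n\ge0$ more gives $U_{r,n}$.
\end{proof}

In the example of Section~\ref{sec:necessary}, $m(M)=\kappa(M)=1$, so $\sigma(M)=4$. The six-point matroid found there is not the smallest; treating the two components separately gives $U_{1,2}\oplus U_{1,2}$.

\section{Representability}\label{sec:rep}

\begin{theorem}\label{thm:rep}
If $M$ is representable over a field $k$, then the matroid $N$ of Theorem~\ref{thm:main} is representable over $k$ if $k$ is infinite, and over a finite extension of $k$ if $k$ is finite.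
\end{theorem}

The bases of $N$ are defined by inequalities between ranks, whereas the bases of a represented matroid are read off from determinants, which are sums of products. To connect the two, we first rewrite \eqref{eq:bases} as the existence of a partition.

\begin{lemma}\label{lem:partition}
In the setting of Theorem~\ref{thm:main}, let $X$ be an $n$-subset of $E\cup D\cup F$, and let $S=X\cap E$, $U=E\setminus X$ and $d=|X\cap D|$. Then $X$ is a basis of $N$ if and only if there is $U_1\subseteq U$ with $|U_1|=d$ such that $U_1$ is independent in $M$ and $U\setminus U_1$ is independent in $M^*$.
\end{lemma}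

\begin{proof}
By (F2), $U\setminus U_1$ is independent in $M^*$ if and only if its complement $S\cup U_1$ spans $M$. Condition \eqref{eq:bases} reads $d\le r(U)$ and $r-d\le r(S)$.

If $U_1$ exists, then $d=r(U_1)\le r(U)$ and $r=r(S\cup U_1)\le r(S)+d$. Conversely, suppose the two inequalities hold. Extend a basis of $M|S$ by a set $U_0\subseteq U$ to a basis of $M$. Then $U_0$ is independent, $S\cup U_0$ spans $M$, and $|U_0|=r-r(S)\le d$. Since $d\le r(U)$, the set $U_0$ extends to an independent set $U_1\subseteq U$ with $d$ elements, and $S\cup U_1$ spans $M$.
\end{proof}

The proof of Theorem~\ref{thm:rep} builds a matrix in which Laplace expansion produces one term for each pair $(U_1,U\setminus U_1)$, with indeterminates chosen so that different terms cannot cancel.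

\begin{proof}[Proof of Theorem~\ref{thm:rep}]
Let the $r\times n$ matrix $A$ represent $M$ and the $(n-r)\times n$ matrix $A^\perp$ represent $M^*$ over $k$, with columns indexed by $E$. Let $P$ and $Q$ be square matrices of sizes $r$ and $n-r$, with rows indexed by $D$ and by $F$, and let $T=\operatorname{diag}(t_e)_{e\in E}$. All entries of $P$ and $Q$ and all $t_e$ are distinct indeterminates. Consider the $n\times 2n$ matrix
\[
R=\bigl[\,I_n\ \big|\ (PA)^{\mathsf T}\ \big|\ (QA^\perp T)^{\mathsf T}\,\bigr]
\]
with rows indexed by $E$ and columns by $E$, $D$, $F$ in the three blocks. For an $n$-set $X$ of columns, the \emph{minor on $X$} is the determinant of the corresponding $n\times n$ submatrix.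

Let $X=S\cup D'\cup F'$ be an $n$-set with $S\subseteq E$, $D'\subseteq D$, $F'\subseteq F$, and let $U=E\setminus S$ and $d=|D'|$, so that $|U|=d+|F'|$. Expanding the minor on $X$ along the unit columns in $S$ leaves, up to sign, the determinant with rows $U$ and columns $D'\cup F'$. Laplace expansion along the columns $D'$ turns it into
\[
\sum_{U_1\subseteq U,\ |U_1|=d}\pm\det\bigl(P_{D'}A_{U_1}\bigr)\,\det\bigl(Q_{F'}A^\perp_{U\setminus U_1}\bigr)\prod_{e\in U\setminus U_1}t_e ,
\]
where $P_{D'}$ and $Q_{F'}$ are the submatrices of rows in $D'$ and $F'$, and $A_{U_1}$ and $A^\perp_{U\setminus U_1}$ are submatrices of columns. The two determinants do not involve the $t_e$, and different sets $U_1$ give different monomials in the $t_e$. So the terms cannot cancel: the minor is nonzero if and only if for some $U_1$ the product of the two determinants is nonzero, that is, both are nonzero polynomials.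

The polynomial $\det(P_{D'}A_{U_1})$ is nonzero if and only if the columns $A_{U_1}$ are linearly independent. If they are, then $A_{U_1}$ has a left inverse over $k$, and specializing $P_{D'}$ to it gives determinant $1$. If they are not, then the columns of $P_{D'}A_{U_1}$ are dependent as well. In the same way, $\det(Q_{F'}A^\perp_{U\setminus U_1})\ne0$ if and only if $U\setminus U_1$ is independent in $M^*$. So the minor on $X$ is a nonzero polynomial if and only if $U_1$ as in Lemma~\ref{lem:partition} exists, that is, if and only if $X\in\mathcal B$. Thus $R$ represents $N$ over the field of rational functions in the indeterminates.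

It remains to specialize. The minors on sets $X\notin\mathcal B$ vanish identically and stay zero. The product of the minors on all $X\in\mathcal B$ is a nonzero polynomial over $k$. It has a nonzero value at some point with coordinates in a field $k'\supseteq k$ as soon as $|k'|$ exceeds its degree in each variable. We may take $k'=k$ if $k$ is infinite, and a sufficiently large finite extension if $k$ is finite. The specialized matrix represents $N$ over $k'$.
\end{proof}

\begin{remark}
A two-element example shows that in general neither the matrix $T$ nor the field extension can be omitted. Let $M=U_{1,2}$, so that $N=U_{2,4}$. With $k=\mathbb F_2$ and $A=A^\perp=[\,1\ \ 1\,]$, the columns of $(PA)^{\mathsf T}$ and $(QA^\perp)^{\mathsf T}$ are parallel, although $D\cup F$ is a basis of $N$; the factors $t_e$ remove this coincidence. And $N=U_{2,4}$ is not representable over $\mathbb F_2$, since it would require four pairwise independent vectors in a plane and $\mathbb F_2^2$ has only three nonzero vectors.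
\end{remark}

\begin{thebibliography}{9}
\bibitem{ISD}
``Identically Self-Dual Matroids'', \url{https://openaccess.wgtn.ac.nz/ndownloader/files/31555928}.

\bibitem{Oxley}
Oxley, \emph{Matroid Theory}.
\end{thebibliography}

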